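
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A linear bound for the rank of primitive $k$-star groups}


\begin{abstract}
A permutation group on $\Omega$ is a $k$-star group if every $k$-subset of
$\Omega$ is mapped to itself by some group element that does not fix it
pointwise. We show that for every $k\ge 3$ a finite primitive $k$-star group has
rank at most $3k-6$. More generally, this holds for all primitive $k$-star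
groups in which the orbits of point stabilizers are finite. The bound is
attained for $k=3$, and linear growth in $k$ is the correct order of magnitude.
The proof is elementary: it treats orbitals as colors and constructs, in a
primitive group of large rank, a $k$-set on which its setwise stabilizer acts
trivially.
\end{abstract}


\section{The question and the answer}

Let $k\ge 2$ be an integer and let $G$ be a permutation group on a set $\Omega$.
For a subset $\Theta$ of $\Omega$ write
$G_\Theta=\{g\in G:\Theta g=\Theta\}$ for its setwise stabilizer. Call $\Theta$
\emph{rigid} if every element of $G_\Theta$ fixes $\Theta$ pointwise. The group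
$G$ is a \emph{$k$-star group} if no $k$-subset of $\Omega$ is rigid. If
$|\Omega|<k$, the condition holds vacuously.

The \emph{rank} of a transitive group $G$ is the number of orbits of $G$ on
$\Omega\times\Omega$ or, equivalently, the number of orbits of a point
stabilizer $G_\alpha$ on $\Omega$. The orbits of point stabilizers are called
\emph{suborbits}. A group is \emph{primitive} if it is transitive and the only
$G$-invariant equivalence relations on $\Omega$ are equality and the universal
relation.

Large rank works against the star property: if $G$ has many orbits on pairs,
then the pairs inside a $k$-set carry a lot of information that $G$ must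
preserve, and one expects to find rigid $k$-sets. For $k=2$ this expectation
fails. A pair $\{x,y\}$ is rigid if and only if no element interchanges $x$ and
$y$, and in the dihedral group of odd prime degree $p$ some reflection
interchanges any two given points. This group is therefore a primitive $2$-star
group, and its rank is $(p+1)/2$. For $k=3$, on the other hand, it is known that
a finite primitive $3$-star group has rank at most $3$. Finiteness matters here:
there is a family of infinite permutation groups, containing groups of every
rank, all of which are $k$-star groups for every finite $k$. The paper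
\cite{kstar} asks what happens for $k\ge4$: for which $k$ does there exist a
number $R(k)$ such that every finite primitive $k$-star group has rank at most
$R(k)$? The answer is all of them.

\begin{theorem}\label{thm:main}
Let $k\ge3$, let $|\Omega|\ge2$, and let $G$ be a primitive $k$-star group on
$\Omega$ such that all suborbits are finite.
\begin{enumerate}
\item[(1)] If some orbital of $G$ is not self-paired, then
$\operatorname{rank}G\le 3k-6$.
\item[(2)] If all orbitals of $G$ are self-paired, then
$\operatorname{rank}G\le\max(3,\,3k-7)$.
\end{enumerate}
In particular, $\operatorname{rank}G\le 3k-6$ in all cases.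
\end{theorem}

The terms \emph{orbital} and \emph{self-paired} are recalled in
Section~\ref{sec:colors}. The last sentence follows from (1) and (2) because
$3\le 3k-6$ for $k\ge3$. Thus $R(k)=3k-6$ is admissible for every $k\ge3$, and
the set of $k\ge4$ asked for is the set of all integers $k\ge4$. Together with
the dihedral groups, this gives a dichotomy: for $k\ge2$, the ranks of finite
primitive $k$-star groups are bounded if and only if $k\ge3$. The proof does not
use the classification of finite simple groups.

\begin{theorem}\label{thm:order}
For $k\ge3$ let $R^*(k)$ be the maximal rank of a finite primitive $k$-star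
group, and let $P(k)$ be the largest prime not exceeding $k$. Then
\[
P(k)\le R^*(k)\le 3k-6 .
\]
In particular, $R^*(3)=3$.
\end{theorem}

\subsection*{The idea}
Color each ordered pair of distinct points by its orbit. If the rank is large,
we can choose a point $v$ and $k-1$ further points that $v$ sees in pairwise
different colors. An element that preserves the resulting $k$-set $\Theta$ and
fixes $v$ fixes everything in $\Theta$. So an element acting nontrivially must
move $v$ to another point $u$ of $\Theta$, and then $u$ must see the rest of
$\Theta$ in exactly the same colors as $v$ does. We choose $\Theta$ so that no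
point $u$ can imitate $v$ in this way. For each $u$ it suffices that one color
is wrong or occurs twice. We fix one distinguished point $\tau\ne v$ of
$\Theta$. For $u\ne\tau$, the colors in which $u$ sees $v$ and $\tau$ will
suffice; the point $u=\tau$ needs a separate argument. Primitivity supplies the
freedom needed to choose the points, and the surplus of colors supplies the
freedom to choose which colors $v$ sees.

\subsection*{Why primitivity is needed}
For transitive groups there is no bound, whatever $k$ is.

\begin{example}\label{ex:tree}
Let $n\ge1$ and let $G$ be the automorphism group of the rooted binary tree of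
height $n$, drawn with the root on top, acting on its $2^n$ leaves. The two
subtrees below any vertex that is not a leaf can be interchanged, so $G$ is
transitive. For leaves $a\ne b$ let $h(a,b)\in\{1,\dots,n\}$ be the height above
the leaves of the lowest vertex above both $a$ and $b$. The stabilizer of $a$
fixes the path from $a$ to the root and is transitive on the leaves $b$ with a
given value of $h(a,b)$, because these are the leaves of one subtree hanging off
that path. Hence $G$ has rank $n+1$.

It is a $k$-star group for every $k\ge2$. Indeed, in a $k$-set $\Theta$ of
leaves choose $a\ne b$ with $h(a,b)$ minimal, and let $s$ be the lowest vertex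
above both. A third leaf of $\Theta$ below $s$ would lie in the same half of the
subtree below $s$ as $a$ or as $b$, which would give a smaller value of $h$. So
$a$ and $b$ are the only points of $\Theta$ below $s$. There is an isomorphism
$\varphi$ from the half containing $a$ to the half containing $b$ with
$a\varphi=b$. The automorphism that acts as $\varphi$ and $\varphi^{-1}$ on the
two halves and fixes all other vertices interchanges $a$ and $b$ and fixes the
other points of $\Theta$.
\end{example}

\section{Orbitals as colors}\label{sec:colors}

In this and the next three sections, except in examples and remarks, $G$ is a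
primitive group on $\Omega$ with finite suborbits, and $|\Omega|\ge2$. The star
property is assumed only where stated.

An \emph{orbital} here means an orbit of $G$ on ordered pairs of distinct
points. We call the orbitals \emph{colors}. Let $C$ be the set of colors and
$r=|C|$, so that
\[
\operatorname{rank}G=r+1 .
\]
For the moment $r$ may be infinite. For $x\ne y$ let $c(x,y)\in C$ be the
orbital containing $(x,y)$; we say that $x$ \emph{sees} $y$ in color $c(x,y)$.
We write permutations on the right. Then
\[
c(xg,yg)=c(x,y)\quad(g\in G),\qquad c(y,x)=c(x,y)^*,
\]
where $i\mapsto i^*$ is the pairing of orbitals, which reverses all ordered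
pairs. A color $i$ is \emph{self-paired} if $i=i^*$. For $i\in C$ put
\[
\Gamma_i(x)=\{y: c(x,y)=i\}.
\]
Since $G$ is transitive, this set is an orbit of $G_x$, hence nonempty and
finite. Its size does not depend on $x$, since $\Gamma_i(xg)=\Gamma_i(x)g$.

The following lemma is the only place where primitivity is applied directly. It
says that among the points that $v$ sees in a color $i$ we can find one that
does not see a given point $z$ in the same color as $v$ does.

\begin{lemma}\label{lem:sep}
Let $i\ne l$ be colors, let $v\in\Omega$ and $z\in\Gamma_l(v)$. Then there is
$x\in\Gamma_i(v)$ with $c(x,z)\ne l$.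
\end{lemma}

\begin{proof}
The group $G_v$ is transitive on $\Gamma_l(v)$ and preserves $\Gamma_i(v)$. So
if the claim fails for one $z\in\Gamma_l(v)$, it fails for all of them: then
$c(x,z)=l$ for all $x\in\Gamma_i(v)$ and all $z\in\Gamma_l(v)$. Suppose this is
the case, and take $x\in\Gamma_i(v)$. Then $\Gamma_l(v)\subseteq\Gamma_l(x)$,
and since these are finite sets of equal size, $\Gamma_l(v)=\Gamma_l(x)$. The
relation
\[
u\equiv u'\iff \Gamma_l(u)=\Gamma_l(u')
\]
is a $G$-invariant equivalence relation, and it is not equality because
$v\equiv x\ne v$. By primitivity it is universal. Hence for $z\in\Gamma_l(v)$ we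
obtain $z\in\Gamma_l(v)=\Gamma_l(z)$, which is absurd.
\end{proof}

\begin{remark}\label{rem:hyp}
Primitivity and finiteness both matter here. In Example~\ref{ex:tree},
$h(v,x)<h(v,z)$ implies $h(x,z)=h(v,z)$. So if $i$ and $l$ are the colors given
by two heights, the height of $i$ being the smaller, then all $x\in\Gamma_i(v)$
see all $z\in\Gamma_l(v)$ in color $l$. For finiteness, let $G$ be the group of
order-preserving permutations of $\mathbb Q$. It is transitive on pairs $x<y$,
hence primitive, with two colors $l=\{(x,y):x<y\}$ and $l^*$. If
$x\in\Gamma_{l^*}(v)$ and $z\in\Gamma_l(v)$, then $x<v<z$, so $c(x,z)=l$. Here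
the inclusion $\Gamma_l(v)\subseteq\Gamma_l(x)$ in the proof is proper.
\end{remark}

\section{Imitators}

Let $k\ge2$, let $v\in\Omega$, and let $Y\subseteq\Omega\setminus\{v\}$ be a set
of $k-1$ points which $v$ sees in pairwise distinct colors. Put
$\Theta=Y\cup\{v\}$, and call
\[
c(v,Y)=\{c(v,y):y\in Y\}
\]
the \emph{palette} of $Y$; it consists of $k-1$ colors. A point $u\in Y$
\emph{imitates} $v$ if $u$ sees the points of $\Theta\setminus\{u\}$ in pairwise
distinct colors and these colors form the palette $c(v,Y)$.

\begin{lemma}\label{lem:imitate}
If $G$ is a $k$-star group, then some $u\in Y$ imitates $v$.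
\end{lemma}

\begin{proof}
Choose $g\in G_\Theta$ that does not fix $\Theta$ pointwise. If $vg=v$, then for
each $y\in Y$ we have $yg\in Y$ and $c(v,yg)=c(v,y)$. Since $v$ sees the points
of $Y$ in distinct colors, $yg=y$. Then $g$ fixes $\Theta$ pointwise, a
contradiction. So $u=vg$ lies in $Y$. The element $g$ maps $Y$ bijectively onto
$\Theta\setminus\{u\}$, and $c(u,yg)=c(v,y)$ for $y\in Y$. Hence $u$ imitates
$v$.
\end{proof}

A point $u\in Y$ does \emph{not} imitate $v$ if one of the following holds:
\begin{enumerate}
\item[(N1)] $u$ sees two different points of $\Theta\setminus\{u\}$ in the same
color;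
\item[(N2)] $u$ sees some point of $\Theta\setminus\{u\}$ in a color outside the
palette.
\end{enumerate}
Taking $v$ as the point in (N2), we see that $u$ does not imitate $v$ if the
color $c(v,u)^*$ is outside the palette.

The whole task is now to choose $Y$ without imitators when $r$ is large. To show
how this works, we first do it by hand for $k=3$ and, under a simplifying
assumption, for $k=4$, when some color $t$ is not self-paired. Fix $v$ and
$\tau\in\Gamma_t(v)$; the point $\tau$ will belong to $Y$.

\subsection*{Three points}
Let $k=3$ and suppose $r\ge3$. There is a color $l\notin\{t,t^*\}$. We look for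
$Y=\{\tau,z\}$ with $z\in\Gamma_l(v)$, so the palette is $\{t,l\}$. The point
$\tau$ sees $v$ in color $t^*\notin\{t,l\}$ and does not imitate $v$. If
$l\ne l^*$, then $z$ sees $v$ in color $l^*\notin\{t,l\}$ and does not imitate
$v$ either. If $l=l^*$, then $z$ sees $v$ in color $l$, so to imitate $v$ it
must see $\tau$ in color $t$. By Lemma~\ref{lem:sep} we can choose
$z\in\Gamma_l(v)$ with $c(z,\tau)\ne t$. Then there is no imitator, and
Lemma~\ref{lem:imitate} shows that $G$ is not a $3$-star group. So $r\le2$ for
$3$-star groups with a color that is not self-paired.

\subsection*{Four points}
With a larger palette a new difficulty appears: a point can see $\tau$ in a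
wrong color that still belongs to the palette. Let $k=4$ and suppose $r\ge6$.
Take four colors $l_1,\dots,l_4$ outside $\{t,t^*\}$; for simplicity assume that
they are self-paired. As above, choose $z_i\in\Gamma_{l_i}(v)$ with
$c(z_i,\tau)\ne t$. We look for $i\ne j$ such that $Y=\{\tau,z_i,z_j\}$ has no
imitator. Again $\tau$ is harmless, since it sees $v$ in color $t^*$. The point
$z_i$ sees $v$ in color $l_i$. To imitate $v$, it must see $\tau$ and $z_j$ in
the colors $t$ and $l_j$, in some order. Since $c(z_i,\tau)\ne t$, it must see
$\tau$ in color $l_j$. So the pair $\{i,j\}$ is spoiled only if
$c(z_i,\tau)=l_j$ or $c(z_j,\tau)=l_i$. Each $i$ satisfies $c(z_i,\tau)=l_j$ for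
at most one $j$, so at most four of the six pairs are spoiled. Any other pair
gives a set $Y$ without imitators, so $G$ is not a $4$-star group.

\section{Choosing the palette}

In general each candidate color $l$ will have at most one other color $f(l)$
that it must not meet in the palette, and we need $k-2$ candidates in which no
such conflict occurs. Let $N\subseteq C$ be a finite set and let $f\colon N\to C$
be a map. Call $\Lambda\subseteq N$ \emph{independent} (for $f$) if for every
$l\in\Lambda$ with $f(l)\ne l$ we have $f(l)\notin\Lambda$. This means that
$\Lambda$ is an independent set, in the usual sense, of the graph on $N$ that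
joins $l$ to $f(l)$ whenever $f(l)\in N$ and $f(l)\ne l$.

\begin{lemma}\label{lem:indep}
There is an independent set of size at least $|N|/3$. In particular, if
$k\ge3$ and $|N|=3k-8$, there is one of size exactly $k-2$.
\end{lemma}

\begin{proof}
Each edge of the graph has the form $\{l,f(l)\}$, so any $m\ge1$ vertices span
at most $m$ edges. The average degree in the subgraph induced on them is
therefore at most $2$, and some vertex of it has degree at most $2$ there.
Removing such a vertex, coloring the rest with three colors by induction, and
giving the removed vertex a color not used on its at most two neighbors, we see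
that the graph is $3$-colorable. The largest color class has size at least
$|N|/3$. If $|N|=3k-8=3(k-3)+1$, then this size is at least $k-2$, and subsets
of independent sets are independent.
\end{proof}

As a statement about maps $f$, the bound $|N|/3$ is sharp: if $f$ permutes $N$
in $3$-cycles, then an independent set contains at most one element of each
cycle. This lemma is where the factor $3$ in the main bound comes from.

The next proposition shows that for independent $\Lambda$ only the
distinguished point $\tau$ can be an imitator. It covers both parts of
Theorem~\ref{thm:main}, which differ in how $\tau$ is dealt with.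

\begin{proposition}\label{prop:palette}
Let $k\ge3$, let $t$ be a color, $v\in\Omega$ and $\tau\in\Gamma_t(v)$. Let
$N\subseteq C\setminus\{t,t^*\}$ be finite, and for each $l\in N$ let
$z_l\in\Gamma_l(v)$ be a point with $c(z_l,\tau)\ne t$. Define
\[
f(l)=\begin{cases} l^* & \text{if } l\ne l^*,\\
c(z_l,\tau) & \text{if } l=l^*.\end{cases}
\]
Let $\Lambda\subseteq N$ be independent for $f$ with $|\Lambda|=k-2$, and put
$Y=\{\tau\}\cup\{z_l:l\in\Lambda\}$. Then $v$ sees the $k-1$ points of $Y$ in
distinct colors, the palette is $\{t\}\cup\Lambda$, and no $z_l$ with
$l\in\Lambda$ imitates $v$. Consequently, if $G$ is a $k$-star group, then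
$\tau$ imitates $v$.
\end{proposition}

\begin{proof}
The statement on colors holds because $c(v,\tau)=t$, $c(v,z_l)=l$ and
$t\notin N$. Let $l\in\Lambda$.

Suppose $l\ne l^*$. Then $z_l$ sees $v$ in color $l^*=f(l)\ne l$. By
independence $l^*\notin\Lambda$, and $l^*\ne t$ because $l\ne t^*$. So (N2)
applies.

Suppose $l=l^*$, and let $m=c(z_l,\tau)=f(l)$, so $m\ne t$. If $m=l$, then $z_l$
sees both $\tau$ and $v$ in color $l$, and (N1) applies. If $m\ne l$, then
$m\notin\Lambda$ by independence; as also $m\ne t$, the point $z_l$ sees $\tau$
in a color outside the palette, and (N2) applies.

The last claim follows from Lemma~\ref{lem:imitate}.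
\end{proof}

Points $z_l$ as required always exist. Given $\tau\in\Gamma_t(v)$ and a color
$l\ne t$, Lemma~\ref{lem:sep}, applied with $l$, $t$ and $\tau$ in place of $i$,
$l$ and $z$, yields $z_l\in\Gamma_l(v)$ with $c(z_l,\tau)\ne t$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $t$ be a color with $t\ne t^*$, and suppose $r\ge3k-6$. Then
$C\setminus\{t,t^*\}$ has at least $3k-8$ elements; let $N$ be a subset of it
of size $3k-8$. Fix $v$ and $\tau\in\Gamma_t(v)$, and choose points $z_l$
$(l\in N)$ as just described. By Lemma~\ref{lem:indep} there is an independent
set $\Lambda\subseteq N$ of size $k-2$, and Proposition~\ref{prop:palette} says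
that $\tau$ imitates $v$. But $\tau$ sees $v$ in color $t^*$, which differs from
$t$ and does not lie in $\Lambda\subseteq N$. By (N2), $\tau$ does not imitate
$v$, a contradiction. Hence $r\le3k-7$, that is, $\operatorname{rank}G\le3k-6$.
\end{proof}

\section{All orbitals self-paired}

In this section all orbitals are self-paired, so that $c(x,y)=c(y,x)$ and we
have a coloring of unordered pairs. The difficulty is now $\tau$ itself: it sees
$v$ in color $t$, which belongs to the palette, so the argument just given says
nothing. To keep $\tau$ from imitating $v$, we want it to see some $z_l$ with
$l\in\Lambda$ in a color outside the palette $\{t\}\cup\Lambda$. Since $\Lambda$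
is independent, it is enough that $c(z_l,\tau)\notin\{t,l\}$ for a single
$l\in\Lambda$. In other words, we want the three pairs among $v,\tau,z_l$ to
have three different colors.

Call a triple of points \emph{rainbow} if its three pairs have three distinct
colors. For $k=3$ a rainbow triple finishes the proof at once: an element
preserving it preserves each of its three pairs, hence fixes each point, since
each point is the intersection of two of these pairs. So a $3$-star group has no
rainbow triples when all colors are self-paired.

We first show that rainbow triples exist and then use one to bound $r$ for all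
$k\ge3$.

\subsection{Rainbow triples exist}

In Example~\ref{ex:tree} all colors are self-paired and there are arbitrarily
many of them, but there is no rainbow triple, since among the three values
$h(a,b),h(b,c),h(a,c)$ the two largest are always equal. Primitivity excludes
such behavior. The star property plays no role in the following statement.

\begin{proposition}\label{prop:rainbow}
Let $G$ be primitive with finite suborbits, and let all orbitals be self-paired.
If $r\ge3$, then there is a rainbow triple.
\end{proposition}

\begin{proof}
Suppose there is none. Let $1,2,3$ denote three distinct colors, and fix $v$. If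
$x\in\Gamma_i(v)$ and $z\in\Gamma_j(v)$ with $i\ne j$ in $\{1,2,3\}$, then
$\{v,x,z\}$ is not rainbow, so $c(x,z)\in\{i,j\}$. Write
\[
x<z\ \text{ if } c(x,z)=j,\qquad z<x\ \text{ if } c(x,z)=i .
\]
Exactly one of the two holds; the pair takes the color in which $v$ sees its
larger member. Points in the same set $\Gamma_i(v)$ are not compared. This
relation has two properties.

\smallskip
\noindent($\alpha$) \emph{For $x\in\Gamma_i(v)$ and $j\ne i$ in $\{1,2,3\}$
there is $z\in\Gamma_j(v)$ with $x<z$.} Lemma~\ref{lem:sep}, applied with $j$,
$i$ and $x$ in place of $i$, $l$ and $z$, gives $z\in\Gamma_j(v)$ with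
$c(z,x)\ne i$. Hence $c(x,z)=j$.

\smallskip
\noindent($\beta$) \emph{If $x\in\Gamma_i(v)$, $y\in\Gamma_j(v)$,
$z\in\Gamma_l(v)$ with $\{i,j,l\}=\{1,2,3\}$ and $x<y<z$, then $x<z$.}
Otherwise $z<x$, so $c(x,y)=j$, $c(y,z)=l$ and $c(z,x)=i$, and $\{x,y,z\}$ is
rainbow.

\smallskip
By ($\alpha$) we can climb forever, passing through
$\Gamma_1(v),\Gamma_2(v),\Gamma_3(v),\Gamma_1(v)$ and so on. If $<$ were a
partial order, this would already be absurd, since these sets are finite. We
only have transitivity across three different classes, so we look for a quantity
that can be made strictly smaller by climbing from $\Gamma_1(v)$ back to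
$\Gamma_1(v)$. For $x\in\Gamma_1(v)$ let
\[
U(x)=\{y\in\Gamma_2(v):x<y\},
\]
which is a finite set, and choose $x$ with $|U(x)|$ minimal. By ($\alpha$) there
are
\[
y\in\Gamma_2(v),\quad z\in\Gamma_3(v),\quad x'\in\Gamma_1(v)\qquad\text{with}
\qquad x<y<z<x' .
\]
Here $y\in U(x)$. By ($\beta$), $x<y<z$ gives $x<z$, and $y<z<x'$ gives $y<x'$.
In particular $y\notin U(x')$. Let $y'\in U(x')$. Then $z<x'<y'$ gives $z<y'$,
and $x<z<y'$ gives $x<y'$; both steps use ($\beta$). So $y'\in U(x)$. Thus
$U(x')\subseteq U(x)\setminus\{y\}$, which contradicts the minimality of
$|U(x)|$.
\end{proof}

\subsection{Using a rainbow triple}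

\begin{proposition}\label{prop:use}
Let $k\ge3$, let $G$ be a primitive $k$-star group with finite suborbits, and
let all orbitals be self-paired. If there is a rainbow triple, then
$r\le3k-8$.
\end{proposition}

\begin{proof}
Let $\{v,\tau,u\}$ be rainbow with $c(v,\tau)=t$, $c(v,u)=b$ and
$c(\tau,u)=m$. Suppose $r\ge3k-7$. Since $t=t^*$, the set $C\setminus\{t,t^*\}$
has $r-1\ge3k-8$ elements, and it contains $b$. Since $3k-8\ge1$, it has a
subset $N$ of size $3k-8$ containing $b$. Put $z_b=u$; this is allowed in
Proposition~\ref{prop:palette}, because $c(u,\tau)=m\ne t$. For the other
$l\in N$ choose $z_l\in\Gamma_l(v)$ with $c(z_l,\tau)\ne t$ by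
Lemma~\ref{lem:sep}. In the notation of Proposition~\ref{prop:palette},
\[
f(l)=c(z_l,\tau)\ne t\quad(l\in N),\qquad f(b)=m\ne b .
\]

We claim that \emph{every independent set $\Lambda\subseteq N$ of size $k-2$
consists of fixed points of $f$}. By Proposition~\ref{prop:palette}, $\tau$
imitates $v$, so for each $l\in\Lambda$ the color $c(\tau,z_l)=f(l)$ lies in the
palette $\{t\}\cup\Lambda$. As $f(l)\ne t$, we have $f(l)\in\Lambda$, and
independence gives $f(l)=l$.

Now let $\Lambda$ be an independent set of size $k-2$, which exists by
Lemma~\ref{lem:indep}. By the claim $f(l)=l$ for all $l\in\Lambda$, so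
$b\notin\Lambda$. We exchange some element of $\Lambda$ for $b$. An element
$l\in\Lambda$ conflicts with $b$ only if $f(l)=b$ or $f(b)=l$. The first is
impossible since $f(l)=l\ne b$, and the second means $l=m$. So if
$m\in\Lambda$, replace $m$ by $b$; otherwise replace any element of $\Lambda$ by
$b$, which is possible because $|\Lambda|=k-2\ge1$. The result is an independent
set of size $k-2$ containing $b$, although $f(b)\ne b$. This contradicts the
claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
If $r\ge3$, there is a rainbow triple by Proposition~\ref{prop:rainbow}, and
$r\le3k-8$ by Proposition~\ref{prop:use}. So $r\le\max(2,3k-8)$ in all cases,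
that is, $\operatorname{rank}G\le\max(3,3k-7)$.
\end{proof}

\begin{remark}
The method gives nothing for $k=2$ when all colors are self-paired. In that case
$Y=\{\tau\}$ and $\Lambda=\varnothing$, so there is no room for $b$ in
$\Lambda$, and $\tau$ always imitates $v$.
\end{remark}

\section{Lower bounds and infinite groups}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
The upper bound is contained in Theorem~\ref{thm:main} (a group on one point has
rank $1$). For the lower bound let $p=P(k)$ and let the cyclic group $C_p$ act
regularly on $p$ points. It is primitive, since the classes of an invariant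
equivalence relation have equal size dividing $p$, and it has rank $p$, since
point stabilizers are trivial. It is a $k$-star group: if $p<k$, there are no
$k$-subsets, and if $p=k$, the only $k$-subset is the whole set, on which $C_p$
acts nontrivially. Hence $R^*(k)\ge P(k)$. For $k=3$ both bounds equal $3$.
\end{proof}

By Bertrand's postulate $P(k)>k/2$, and by the prime number theorem
$P(k)\sim k$ as $k\to\infty$. So $R^*(k)$ has linear order of magnitude:
\[
(1-o(1))\,k\le R^*(k)\le3k-6 .
\]
We make no claim about the exact value of $R^*(k)$ for $k\ge4$.

The groups in this proof have degree at most $k$, so that the star property is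
vacuous or nearly so. Rank growing linearly in $k$ also occurs for groups of
degree greater than $k$.

\begin{example}
Let $p\ge5$ be prime and $k\in\{p-1,p-2\}$. The dihedral group of degree $p$ is
primitive of rank $(p+1)/2$. The complement of a $k$-subset $\Theta$ consists of
one or two points and is preserved by a reflection: the one fixing the point, or
the one interchanging the two points. This reflection preserves $\Theta$ and
fixes only one point altogether, so it acts nontrivially on $\Theta$, as
$|\Theta|=k\ge3$. So this is a $k$-star group of degree greater than $k$ whose
rank is about $k/2$.
\end{example}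

We turn to infinite groups.

\begin{corollary}
An infinite primitive group in which all suborbits are finite is not a $k$-star
group for any $k\ge3$.
\end{corollary}

\begin{proof}
If it were, it would have finite rank by Theorem~\ref{thm:main}, and $\Omega$
would be the union of finitely many finite orbits of a point stabilizer.
\end{proof}

In the proof of Theorem~\ref{thm:main}, finiteness of the suborbits is used
directly only twice: in Lemma~\ref{lem:sep}, to turn an inclusion of sets
$\Gamma_l$ into an equality, and in Proposition~\ref{prop:rainbow}, for the
minimality argument. Some finiteness hypothesis of this kind is necessary; a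
family of infinite groups showing this was mentioned in the introduction. Since
the theorem concerns primitive groups, we include an example in which
primitivity is checked. It is an infinite version of Example~\ref{ex:tree}.

\begin{example}
Let $n\ge1$ be an integer and let $\Omega=\mathbb F_2[t,t^{-1}]$ be the set of
Laurent polynomials over the field with two elements. For $a\ne b$ in $\Omega$
let $d(a,b)\in\mathbb Z$ be the degree of $a-b$, that is, the largest exponent
at which $a$ and $b$ have different coefficients. Let $G$ be the group of all
permutations $g$ of $\Omega$ for which there is $s\in n\mathbb Z$ with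
$d(ag,bg)=d(a,b)+s$ for all $a\ne b$. It contains all translations, so it is
transitive.

\emph{The rank is $n+1$.} Elements of $G$ preserve $d(a,b)$ modulo $n$.
Conversely, let $a$ and $a'$ have degrees $q$ and $q+s$ with $s\in n\mathbb Z$.
Multiplication by $t^s$ lies in $G_0$ and maps $a$ to an element of degree
$q+s$. So does $a'$ have degree $q+s$, and $e=a'-at^s$ is zero or of smaller
degree. The map that sends $x$ to $x+e$ if $x$ has degree $q+s$, and fixes all
other $x$, preserves $d$, fixes $0$ and maps $at^s$ to $a'$. Hence $G_0$ has
exactly $n$ orbits on the nonzero elements.

\emph{$G$ is primitive.} Let $\equiv$ be a $G$-invariant equivalence relation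
other than equality. Then for some $i$ we have $a\equiv b$ whenever
$d(a,b)\equiv i\pmod n$. Given $x\ne y$, choose $q>d(x,y)$ with
$q\equiv i\pmod n$ and put $z=x+t^q$. Then $d(x,z)=d(y,z)=q$, so
$x\equiv z\equiv y$.

\emph{$G$ is a $k$-star group for every $k\ge2$.} In a $k$-set $\Theta$ choose
$a\ne b$ with $q=d(a,b)$ minimal. If $x\in\Theta\setminus\{a,b\}$ had
$d(x,a)=q$, then $x$ and $b$ would have the same coefficients at all exponents
at least $q$, and $d(x,b)<q$, against minimality. So $d(x,a)>q$ for these $x$.
The map that adds $a-b$ to $a$ and to all $x$ with $d(x,a)\le q$, and fixes all
other points, preserves $d$. It interchanges $a$ and $b$, because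
$a-b=b-a$, and it fixes the other points of $\Theta$.
\end{example}

\begin{thebibliography}{1}

\bibitem{kstar}
\emph{The $k$-Star Property For Permutation Groups},
\url{http://thaijmath.in.cmu.ac.th/index.php/thaijmath/article/download/88/86}

\end{thebibliography}

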